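\title{Latin squares whose only proper subsquare is an intercalate}

\begin{abstract}
We prove that for every sufficiently large $n$ there is a Latin square of order $n$ with exactly one intercalate and no other proper subsquare. More generally, for each fixed $t\ge1$ every sufficiently large order admits a Latin square with exactly $t$ intercalates and no other proper subsquare. We write $n=p+r$ with $p$ prime, enlarge the cyclic square of order $p$ along $r$ parallel transversals indexed by a set with few solutions of $2\alpha+\beta=3\gamma$, and then switch a single row cycle of length four.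
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Latin square} of order $n$ is an $n\times n$ array on $n$ symbols in which each symbol occurs exactly once in each row and exactly once in each column. A \emph{subsquare} of order $k$ is a subarray, formed by choosing $k$ rows and $k$ columns, that contains only $k$ distinct symbols; it is then a Latin square itself. A subsquare is \emph{proper} if $1<k<n$, and a subsquare of order $2$ is an \emph{intercalate}. Let $\mathcal U_{n,2}$ be the set of Latin squares of order $n$ that contain exactly one intercalate and no proper subsquare of order $3$ or more.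

Latin squares with no proper subsquare at all exist for every order that is not of the form $2^a3^b$ \cite{AM}. The members of $\mathcal U_{n,2}$ are the next simplest case: one proper subsquare, of the smallest possible order. The number one is harder to reach than the number zero, and the reason is symmetry. In the addition table $(x,y)\mapsto x+y$ of $\mathbb Z_n$, shifting rows by $g$, columns by $h$ and symbols by $g+h$ maps the table to itself and intercalates to intercalates, and such shifts take any cell to any other cell. So the table has either no intercalate, or an intercalate through every cell and hence at least $n^2/4$ of them. A construction of a member of $\mathcal U_{n,2}$ needs enough algebraic structure to allow a proof that subsquares are absent, and it must break this structure at one place.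

It is known that $\mathcal U_{n,2}\ne\emptyset$ for every $n\equiv1,5\pmod 6$ with $n\ge7$. The following question is posed in \cite{Auto}: \emph{is $\mathcal U_{n,2}\ne\emptyset$ for all large $n\equiv0,2,3,4\pmod 6$?} The classes $1$ and $5$ are those in which $2$ and $3$ are invertible modulo $n$. Nothing in the definition of $\mathcal U_{n,2}$ refers to arithmetic modulo $n$, so one guesses that the answer is yes, and that the way to prove it is to compute modulo something other than $n$. We compute modulo a prime slightly below $n$.

\begin{theorem}\label{thm:one}
There is $N$ such that $\mathcal U_{n,2}\neq\emptyset$ for all $n\ge N$.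
\end{theorem}

In particular the answer is yes in each of the classes $0,2,3,4\pmod 6$. The construction can be iterated.

\begin{theorem}\label{thm:many}
There is $N$ such that for every $t\ge1$ and every $n\ge N^{2^{t-1}}$ there is a Latin square of order $n$ with exactly $t$ intercalates and no other proper subsquares.
\end{theorem}

Both theorems follow from one extension step, which enlarges a square and adds exactly one intercalate.

\begin{proposition}\label{prop:ext}
There is $p_0$ such that the following holds. Let $p\ge p_0$ be prime and $20\le r\le p^{4/5}$. Let $K'$ be a Latin square of order $r$ having a row that meets no proper subsquare of $K'$. Then there is a Latin square $L$ of order $p+r$, containing a copy of $K'$ with two entries changed, whose proper subsquares are exactly those of the copy of $K'$ together with one further intercalate.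
\end{proposition}

The two changed entries will lie in the row that meets no proper subsquare, so the proper subsquares of $K'$ survive the change.

Section~\ref{sec:primes} derives the theorems from the proposition. Section~\ref{sec:prolong} builds a square $L_0$ of order $p+r$ that has $K'$ as a subsquare and keeps a symmetry of order $p$. Section~\ref{sec:switch} changes eight cells of $L_0$; this destroys the subsquare $K'$, breaks the symmetry, and creates the new intercalate. Section~\ref{sec:SK} chooses the parameters of the construction, and Sections~\ref{sec:clean}--\ref{sec:larger} show that no other subsquare appears.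

\section{From the extension step to the theorems}\label{sec:primes}

Given $n$, we need a prime $p=n-r$ with $r\le p^{4/5}$ and a suitable square of order $r$. We use the following theorem on primes in short intervals, where $\pi(x)$ is the number of primes up to $x$:
\begin{equation}\label{eq:primes}
\pi(x)-\pi(x-x^{\theta})\sim \frac{x^{\theta}}{\log x}\qquad(x\to\infty).
\end{equation}
It holds for each fixed $\theta\in(5/8,1)$ by Ingham \cite{Ingham} and for each fixed $\theta\in(7/12,1)$ by Huxley \cite{Huxley}. We take $\theta=3/4$.

\begin{proof}[Proof of Theorems~\ref{thm:one} and~\ref{thm:many} from Proposition~\ref{prop:ext}]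
Let $n$ be large. By \eqref{eq:primes}, at least $n^{3/4}/(2\log n)$ integers $r$ with $0\le r\le n^{3/4}$ have $n-r$ prime. At most $n^{1/2}+1$ of them satisfy $r\le n^{1/2}$, and at most $(1+\log_2n)^2$ of them have the form $2^a3^b$. So there is an $r\in(n^{1/2},n^{3/4}]$, not of the form $2^a3^b$, with $p=n-r$ prime. For large $n$ we have $r\ge20$, $p\ge p_0$ and $p^{4/5}\ge(n/2)^{4/5}\ge n^{3/4}\ge r$. Fix $N\ge20$ such that all of this holds for $n\ge N$.

We prove Theorem~\ref{thm:many} by induction on $t$; the case $t=1$ is Theorem~\ref{thm:one}. For $t=1$ and $n\ge N$, let $K'$ be a Latin square of order $r$ without proper subsquares \cite{AM}. Every row of $K'$ satisfies the hypothesis of Proposition~\ref{prop:ext}, which gives a member of $\mathcal U_{n,2}$.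

Suppose the statement holds for $t$, and let $n\ge N^{2^t}$. With $r$ and $p$ as above, $r>n^{1/2}\ge N^{2^{t-1}}$, so there is a square $K'$ of order $r$ with exactly $t$ intercalates and no other proper subsquares. The intercalates meet at most $2t$ rows, and $2t<20^{2^{t-1}}<r$, so some row meets none of them. Proposition~\ref{prop:ext} gives a square of order $n$ with exactly $t+1$ intercalates and no other proper subsquares.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:ext}.

\section{Prolonging the cyclic square}\label{sec:prolong}

We view a Latin square as a set of triples (row, column, symbol) in which any two coordinates determine the third, and we call rows, columns and symbols \emph{lines}. Three elementary facts are used throughout.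

\emph{Closure.} If a subsquare $M$ contains two of the three lines of a triple, it contains the third. This holds because each row of $M$ shows all symbols of $M$ in the columns of $M$, and each column of $M$ shows them in the rows of $M$.

\emph{Size.} A proper subsquare of order $k$ in a square of order $n$ has $k\le n/2$. In a row outside the subsquare, its $k$ symbols cannot stand in its $k$ columns, so $k\le n-k$.

\emph{Translation.} Let $p$ be prime. Since every $g\ne0$ generates $\mathbb Z_p$,
\begin{equation}\label{eq:T}
T\subset\mathbb Z_p,\quad |T|<p,\quad T+g=T,\quad g\neq0\quad\Longrightarrow\quad T=\emptyset.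
\end{equation}

The cyclic square $(x,y)\mapsto -x-y$ over $\mathbb Z_p$ shows how \eqref{eq:T} works. If a subsquare has rows $x\ne x'$, column set $Q$ and symbol set $Z$, then $Z=-x-Q=-x'-Q$, so $Z$ is invariant under translation by $x-x'$ and must be all of $\mathbb Z_p$. Thus the cyclic square of prime order has no proper subsquare. We want to pass from order $p$ to order $p+r$ and keep as much of this argument as possible.

A \emph{transversal} is a set of cells, one in each row and one in each column, that contains each symbol once. Let $p\ge5$. For $s\in\mathbb Z_p$ the cells $(x,y)$ with $2y-x=s$ form a transversal $T_s$ of the cyclic square: they meet each row once since $2$ is invertible, they meet each column once, and the cell in column $y$ holds $s-3y$, which runs through $\mathbb Z_p$ since $3$ is invertible. The transversals $T_s$ are pairwise disjoint. To \emph{prolong} along $T_s$, we add a new row, a new column and a new symbol, all called $\infty_s$; we write the new symbol into the cells of $T_s$, and we move each displaced symbol both to the new column, in its own row, and to the new row, in its own column. After doing this for $r$ values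 of $s$, an empty $r\times r$ block remains, which any Latin square on the new symbols can fill.

Precisely, let $S\subset\mathbb Z_p$ with $1\le|S|=r<p$, and let $K$ be a Latin square whose rows, columns and symbols are named by $S$. Lines are indexed by $\mathbb Z_p\cup\{\infty_s:s\in S\}$ and are called \emph{finite} or \emph{infinite} accordingly. Fractions denote elements of $\mathbb Z_p$ unless they describe real intervals. The square $L_0$ of order $n=p+r$ consists of the triples
\[
\begin{array}{lll}
\text{A:} & (x,\,y,\,-x-y) & \text{with } 2y-x\notin S,\\
\text{B:} & (x,\,y,\,\infty_s) & \text{with } 2y-x=s\in S,\\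
\text{C:} & (x,\,\infty_s,\,z) & \text{with } 3x+2z=-s,\\
\text{D:} & (\infty_s,\,y,\,z) & \text{with } 3y+z=s,\\
\text{E:} & (\infty_\alpha,\,\infty_\beta,\,\infty_{K(\alpha,\beta)}) & \text{(the \emph{corner}).}
\end{array}
\]
This is a Latin square. In row $x$ the symbol $\infty_s$ stands in column $(x+s)/2$ and displaces $-x-(x+s)/2=-(3x+s)/2$, which type C supplies in column $\infty_s$. In column $y$ the symbol $\infty_s$ stands in row $2y-s$ and displaces $s-3y$, which type D supplies in row $\infty_s$. An infinite row or column contains every finite symbol once, because $y\mapsto s-3y$ and $x\mapsto-(3x+s)/2$ are bijections of $\mathbb Z_p$, and every infinite symbol once, because $K$ is Latin.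

\begin{example}\label{ex:five}
For $p=5$ and $S=\{0\}$, writing $\infty$ for $\infty_0$, the square $L_0$ is
\[
\begin{array}{c|ccccc|c}
 &0&1&2&3&4&\infty\\\hline
0&\infty&4&3&2&1&0\\
1&4&3&2&\infty&0&1\\
2&3&\infty&1&0&4&2\\
3&2&1&0&4&\infty&3\\
4&1&0&\infty&3&2&4\\\hline
\infty&0&2&4&1&3&\infty
\end{array}
\]
Each of the five cells of $T_0$ forms an intercalate with the corner cell; for instance rows $2,\infty$ and columns $1,\infty$ contain only the symbols $\infty$ and $2$. There are also intercalates such as rows $0,1$ and columns $4,\infty$. We shall see after Lemma~\ref{lem:clean} that the latter are an accident of the small prime $5$. The former are not.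
\end{example}

\begin{lemma}\label{lem:cornerint}
Let $\alpha,\beta\in S$ and $\gamma=K(\alpha,\beta)$. If $2\alpha+\beta\not\equiv3\gamma\pmod p$, no intercalate of $L_0$ contains the cell $(\infty_\alpha,\infty_\beta)$ and a finite row. If $2\alpha+\beta\equiv3\gamma$, there are $p$ such intercalates.
\end{lemma}

\begin{proof}
Let the finite row be $x$. The second column must be the column $y$ in which row $x$ holds $\infty_\gamma$, so $x=2y-\gamma$. The four cells form an intercalate if and only if $(\infty_\alpha,y)$ and $(x,\infty_\beta)$ hold the same symbol, that is, $\alpha-3y=-(6y-3\gamma+\beta)/2$. The terms in $y$ cancel, and $2\alpha+\beta=3\gamma$ remains.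
\end{proof}

So $K$ must avoid every triple $(\alpha,\beta,\gamma)$ with $2\alpha+\beta\equiv3\gamma$. The trivial solutions $\alpha=\beta=\gamma$ always exist, so we need $K(\alpha,\alpha)\neq\alpha$ for all $\alpha$, and we shall choose $S$ so that there are few other solutions.

The count $p$ in Lemma~\ref{lem:cornerint} reflects a symmetry. The map that sends finite rows, columns and symbols $x,y,z$ to $x+2,\ y+1,\ z-3$ and fixes all infinite lines preserves $x+y+z$, $2y-x$, $3x+2z$ and $3y+z$, so it maps $L_0$ to itself. It has order $p$. A proper subsquare has order at most $n/2<p$, so by \eqref{eq:T} it is fixed only if all its lines are infinite. Hence the proper subsquares of $L_0$ outside the corner come in families of $p$, and $L_0$ can lie in $\mathcal U_{n,2}$ only if its intercalate lies in the corner. For $r\ge3$ the corner is an unwanted subsquare. For $r=2$ the two diagonal entries of $K$ are equal, so $K(\alpha,\alpha)=\alpha$ for some $\alpha$ and Lemma~\ref{lem:cornerint} gives $p$ more intercalates. The square $L_0$ must therefore be modified.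

\section{The switch and the new intercalate}\label{sec:switch}

If two rows of a Latin square contain the same set of symbols in a set $W$ of columns, we may interchange the two rows within $W$; each row and each column keeps its set of symbols, so the result is a Latin square. A minimal such $W$ is a \emph{row cycle}. It is found by starting in any column, reading the symbol of the first row, moving to the column where the second row holds this symbol, and repeating until the walk closes.

To destroy the corner we want a short row cycle that passes through it. Assume $0\in S$ and take the rows $\infty_0$ and $0$. In column $\infty_\beta$, row $\infty_0$ holds $\infty_\gamma$ with $\gamma=K(0,\beta)$. Row $0$ holds $\infty_\gamma$ in column $\gamma/2$. There row $\infty_0$ holds $-3\gamma/2$, and if $3\gamma\in S$, row $0$ holds this symbol in column $\infty_{3\gamma}$. So two steps lead from $\infty_\beta$ to $\infty_{3K(0,\beta)}$. If the walk closed here, we would have $2\cdot0+\beta=3K(0,\beta)$, which Lemma~\ref{lem:cornerint} forbids. We let it close after four steps instead, by assuming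
\begin{equation}\label{eq:cyc}
\{0,2,4,6,12\}\subset S,\qquad K(0,6)=4,\qquad K(0,12)=2 .
\end{equation}
From now on $p$ is larger than a suitable absolute constant $p_0$; in particular the small nonzero integers that occur below are nonzero modulo $p$. Under \eqref{eq:cyc}, rows $0$ and $\infty_0$ of $L_0$ both contain the symbols $\infty_2,\infty_4,-3,-6$ in the columns $1,2,\infty_6,\infty_{12}$. Let $L$ be obtained by interchanging the two rows in these columns:
\[
\begin{array}{c|cccc}
L_0&1&2&\infty_6&\infty_{12}\\\hline
0&\infty_2&\infty_4&-3&-6\\
\infty_0&-3&-6&\infty_4&\infty_2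
\end{array}
\qquad\qquad
\begin{array}{c|cccc}
L&1&2&\infty_6&\infty_{12}\\\hline
0&-3&-6&\infty_4&\infty_2\\
\infty_0&\infty_2&\infty_4&-3&-6
\end{array}
\]
These eight cells are called \emph{changed}. Throughout, $m\in\{1,2\}$ and $\bar m=3-m$, so that $\{m,\bar m\}=\{1,2\}$. Then $K(0,6m)=2\bar m$ and
\begin{equation}\label{eq:changed}
L(0,m)=-3m,\quad L(0,\infty_{6m})=\infty_{2\bar m},\quad L(\infty_0,m)=\infty_{2m},\quad L(\infty_0,\infty_{6m})=-3m .
\end{equation}
In its unchanged cells, row $0$ holds $\infty_{2y}$ in column $y$ if $2y\in S$ and $-y$ otherwise, and it holds $-s/2$ in column $\infty_s$. In its unchanged cells, row $\infty_0$ holds $-3y$ in column $y$ and $\infty_{K(0,\beta)}$ in column $\infty_\beta$. Three consequences will be quoted often.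
\begin{itemize}
\item[(R1)] Row $0$ of $L$ has an infinite symbol in an infinite column only in $\infty_6$ and $\infty_{12}$.
\item[(R2)] Row $\infty_0$ of $L$ has an infinite symbol in a finite column only in $1$ and $2$.
\item[(R3)] Row $\infty_0$ of $L$ has a finite symbol in an infinite column only in $\infty_6$ and $\infty_{12}$.
\end{itemize}

\begin{lemma}\label{lem:cycle}
If a subsquare of $L$ contains the rows $0$ and $\infty_0$ and a changed cell, then its columns include $1,2,\infty_6,\infty_{12}$.
\end{lemma}

\begin{proof}
If the subsquare contains a column, then by closure it contains the symbol of row $\infty_0$ in this column, and then the column in which row $0$ holds this symbol. By the table for $L$, this rule leads from $1$ through $\infty_2$ to $\infty_{12}$, through $-6$ to $2$, through $\infty_4$ to $\infty_6$, and through $-3$ back to $1$.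
\end{proof}

To see which intercalates the switch creates, we use the following test. Fix a cell $(\varrho_0,\kappa)$ holding $\sigma$, and a second row $\varrho$. Let $\kappa'$ be the column in which row $\varrho$ holds $\sigma$. An intercalate containing the cell and the row $\varrho$ must have second column $\kappa'$, and
\begin{equation}\label{eq:test}
\text{it exists if and only if}\quad L(\varrho_0,\kappa')=L(\varrho,\kappa).
\end{equation}
We apply the test to the cells $(0,\infty_6)$ and $(0,\infty_{12})$. It produces two candidates, one for each $m$, and the set $S$ decides which of them is real.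

\begin{lemma}\label{lem:new}
Assume \eqref{eq:cyc}, $3\in S$ and $-3\notin S$. Exactly one intercalate of $L$ contains one of the cells $(0,\infty_6)$, $(0,\infty_{12})$ and a finite row $x\ne0$, namely
\begin{equation}\label{eq:I}
I:\qquad
\begin{array}{c|cc}
 &\infty_{12}&-3/2\\\hline
0&\infty_2&3/2\\
-5&3/2&\infty_2
\end{array}
\end{equation}
\end{lemma}

\begin{proof}
Take the cell $(0,\infty_{6m})$, which holds $\infty_{2\bar m}$. Row $x$ holds $\infty_{2\bar m}$ in column $y=x/2+\bar m$, and $y\ne\bar m$ as $x\neq0$. The test \eqref{eq:test} reads $L(0,y)=-(3x+6m)/2$.

If $y=m$, then $x=2m-2\bar m$ and the test reads $-3m=-6m+3\bar m$, that is $3m=3\bar m$, which is false. Otherwise the cell $(0,y)$ is unchanged, and the test holds if and only if $2y\notin S$ and $x/2+\bar m=3x/2+3m$. The equation gives $x=\bar m-3m$ and $2y=3(\bar m-m)$. For $m=1$ we get $2y=3\in S$, so the test fails. For $m=2$ we get $x=-5$ and $2y=-3\notin S$, and $y\notin\{1,2\}$, so the test holds. This is \eqref{eq:I}.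
\end{proof}

The element $3$ is put into $S$ for this lemma. Without it, the case $m=1$ gives a second intercalate, on rows $0,-1$ and columns $\infty_6,3/2$, with symbols $\infty_4$ and $-3/2$. We are thus led to
\[
S^*=\{0,2,3,4,6,12\}\subset S .
\]

\section{Choosing $S$ and naming the lines of $K'$}\label{sec:SK}

The set $S$ must contain $S^*$ and have $r$ elements, where $r$ may be as large as $p^{4/5}$, while $2\alpha+\beta\equiv3\gamma$ should have almost no nontrivial solutions in it. The equation says that $\gamma$ is a proper convex combination of $\alpha$ and $\beta$, and a sphere contains no three such points; we take integers whose digit vectors lie on a sphere. We then place them in the interval $(p/9,p/8)$, where sizes alone prevent them from interacting with $S^*$.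

\begin{lemma}\label{lem:S}
Let $6\le r\le p^{4/5}$. There is a set $S=S^*\cup S'\subset\mathbb Z_p$ with $|S|=r$ whose part $S'$ has integer representatives in $(p/9,p/8)$, such that:
\begin{itemize}
\item[(a)] the only solutions of $2\alpha+\beta\equiv3\gamma\pmod p$ in $S$ are $\alpha=\beta=\gamma$ and
\[
(\alpha,\beta,\gamma)\in\{(0,6,2),\,(3,0,2),\,(0,12,4),\,(3,6,4),\,(6,0,4),\,(3,12,6)\};
\]
\item[(b)] $-2,-3,-4\notin S$, and no $s\in S$ satisfies $5s\equiv18$ or $5s\equiv36$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $d$ be the largest integer with $(3d)^{12}\le p/80$. Consider the $d^{12}$ distinct integers $\sum_{i<12}u_i(3d)^i$ with $0\le u_i<d$. The quantity $\sum u_i^2$ takes at most $12d^2$ values. Keeping the integers with the most frequent value gives a set $B\subset[0,p/80)$ with $|B|\ge d^{10}/12$. Since $d\ge(d+1)/2>\frac16(p/80)^{1/12}$, the size of $B$ is at least a constant times $p^{5/6}$, so $|B|\ge p^{4/5}\ge r$ for large $p$.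

Let $2\alpha+\beta=3\gamma$ in integers, with $\alpha,\beta,\gamma\in B$ having digit vectors $\mathbf u,\mathbf v,\mathbf w$. All numbers $2u_i+v_i$ and $3w_i$ are at most $3(d-1)<3d$, so they are the digits in base $3d$ of the two sides, and $\mathbf w=\frac23\mathbf u+\frac13\mathbf v$. The three vectors have the same Euclidean norm, so strict convexity gives $\mathbf u=\mathbf v=\mathbf w$.

Let $S'=\lceil p/9\rceil+B'$ with $B'\subset B$ and $|B'|=r-6$. Then $S'\subset(p/9,p/8)$, because $\frac18-\frac19-\frac1{80}=\frac1{720}$ and $p>720$. The equation is invariant under translation, so it has only trivial integer solutions in $S'$.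

For (a), take integer representatives in $[0,p)$, put $V=2\alpha+\beta-3\gamma\in\mathbb Z$ and suppose $p\mid V$. If $\alpha,\beta,\gamma\in S'$, then $|V|<p$, so $V=0$ and the solution is trivial. If $\gamma\in S^*$ and $\alpha$ or $\beta$ lies in $S'$, then $0<p/9-36<V<3p/8$, which is impossible. If $\gamma\in S'$ and $\alpha$ or $\beta$ lies in $S^*$, then $2\alpha+\beta<p/4+24<p/3<3\gamma<3p/8$, so $-3p/8<V<0$, which is impossible. If all three lie in $S^*$, then $|V|\le36$, so $\beta=3\gamma-2\alpha$ in $\mathbb Z$. The values of $3\gamma-2\alpha$ are as follows, with the members of $S^*$ in bold: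
\[
\begin{array}{c|rrrrrr}
\gamma\backslash\alpha&0&2&3&4&6&12\\\hline
0&\mathbf0&-4&-6&-8&-12&-24\\
2&\mathbf6&\mathbf2&\mathbf0&-2&-6&-18\\
3&9&5&\mathbf3&1&-3&-15\\
4&\mathbf{12}&8&\mathbf6&\mathbf4&\mathbf0&-12\\
6&18&14&\mathbf{12}&10&\mathbf6&-6\\
12&36&32&30&28&24&\mathbf{12}
\end{array}
\]
The six bold entries off the diagonal are the listed solutions.

For (b), all elements of $S$ lie in $[0,p/8)$, which does not contain $p-2,p-3,p-4$. For $s\in S^*$ we have $5s\in\{0,10,15,20,30,60\}$, and for $s\in S'$ we have $5s\in(5p/9,5p/8)$.
\end{proof}

The bound $r\le p^{4/5}$ of Proposition~\ref{prop:ext} is needed for this lemma; elsewhere we use only that $r+12<p$. The bound $r\ge20$ leaves room for the choices in the next lemma. The square $K'$ is given, so our only freedom is the naming of its lines.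

\begin{lemma}\label{lem:K}
Let $r\ge20$, let $S$ be as in Lemma~\ref{lem:S} and $K'$ as in Proposition~\ref{prop:ext}. The rows, columns and symbols of $K'$ can be named by $S$ so that the resulting square $K$ satisfies:
\begin{itemize}
\item[(K1)] row $0$ of $K$ meets no proper subsquare of $K$;
\item[(K2)] $K(0,6)=4$ and $K(0,12)=2$;
\item[(K3)] there are no $\alpha,\beta,\gamma\in S$ with $2\alpha+\beta\equiv3\gamma$ and $K(\alpha,\beta)=\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
Assume (K2). Then $K(0,6)\ne2$ and $K(0,12)\neq4$, and $K(3,6)\ne4$ because column $6$ has its $4$ in row $0$. By Lemma~\ref{lem:S}(a), condition (K3) then reduces to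
\[
K(3,0)\ne2,\qquad K(6,0)\ne4,\qquad K(3,12)\ne6,\qquad K(\alpha,\alpha)\ne\alpha\ \text{ for all }\alpha\in S .
\]

We first give out the names in $S^*$. Name $0$ a row that meets no proper subsquare, and name six columns $0,2,3,4,6,12$ arbitrarily. Name $4$ and $2$ the symbols in the cells $(0,6)$ and $(0,12)$. Choose further distinct rows $3,6,2,4,12$ with $K(3,0)\neq2$, $K(6,0)\ne4$, $K(2,2)\ne2$, $K(4,4)\ne4$; each condition excludes one row. Choose further distinct symbols $0,3,6,12$ such that $0$ is not the symbol in cell $(0,0)$, $3$ is not the one in $(3,3)$, $6$ is not one of those in $(6,6)$ and $(3,12)$, and $12$ is not the one in $(12,12)$. At each choice at most five lines are already named and at most two more are excluded, so the choice is possible.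

It remains to name $r-6\ge14$ rows, columns and symbols by $S'$ with $K(\alpha,\alpha)\neq\alpha$ on $S'$. Name the rows and columns first, and let $\delta(\alpha)$ be the symbol in cell $(\alpha,\alpha)$. We may assume that $\delta$ is not constant on $S'$: if it is, swap the names of two columns $\alpha,\beta\in S'$, which changes $\delta(\alpha)$ and leaves $\delta(\gamma)$ unchanged for every other $\gamma\in S'\setminus\{\beta\}$. Name the remaining symbols by any bijection, and let $\nu(\alpha)$ be the symbol named $\alpha$. Call $\alpha\in S'$ bad if $\nu(\alpha)=\delta(\alpha)$. Given a bad $\alpha$, choose $\alpha'\in S'$ with $\delta(\alpha')\ne\delta(\alpha)$ and swap $\nu(\alpha)$ with $\nu(\alpha')$. The new $\nu(\alpha)$ differs from the old one, which is $\delta(\alpha)$, and the new $\nu(\alpha')$ is $\delta(\alpha)\ne\delta(\alpha')$. So neither is bad, the number of bad elements drops, and after finitely many swaps none is left.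
\end{proof}

From now on $p$, $r$, $K'$ are as in Proposition~\ref{prop:ext}, the set $S$ and the square $K$ are those of Lemmas~\ref{lem:S} and~\ref{lem:K}, and $L_0$ and $L$ are built from them.

\section{Clean lines and the subsquares of $L_0$}\label{sec:clean}

The argument for the cyclic square compared two rows. We need versions of it that hold in $L_0$ and also in $L$, where they may use only lines that the switch did not touch. In $L_0$ all lines are called \emph{clean}. In $L$ the clean lines are the rows other than $0,\infty_0$, the columns other than $1,2,\infty_6,\infty_{12}$, and the infinite symbols other than $\infty_2,\infty_4$. All triples on a clean line are triples of $L_0$.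

Let $M$ be a proper subsquare of $L_0$ or $L$, of order $k$, so $2\le k\le n/2<p$. Let $R,Q,Z$ be its sets of rows, columns and symbols. We split them into finite and infinite parts, $R=R_f\cup R_\infty$, $Q=Q_f\cup Q_\infty$, $Z=Z_f\cup Z_\infty$, and put
\[
a=|R_\infty|,\qquad b=|Q_\infty|,\qquad c=|Z_\infty| .
\]

\begin{lemma}\label{lem:clean}
Let $M$ be a proper subsquare of $L_0$ or $L$.
\begin{itemize}
\item[(a)] If $M$ has a clean infinite row, then $b=c$; if it has a clean infinite column, then $a=c$; if it has a clean infinite symbol, then $a=b$.
\item[(b)] If $M$ has two clean infinite rows, then $Q_f=Z_f=\emptyset$.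
\item[(c)] If $M$ has two clean infinite columns or two clean infinite symbols, then $R_f=\emptyset$.
\item[(d)] If $M$ has two clean finite rows, then $2k+b-3c\equiv0\pmod p$. If $M$ has two clean finite columns, then $k+2a-3c\equiv0\pmod p$.
\end{itemize}
\end{lemma}

\begin{proof}
In a triple on a clean infinite line, the other two coordinates are both finite (types B, C, D) or both infinite (type E). The $k$ triples of $M$ on such a line match the other two sets among $R,Q,Z$ bijectively, finite with finite and infinite with infinite. This proves (a). It also shows that a clean row $\infty_s$ gives $Z_f=s-3Q_f$, a clean column $\infty_s$ gives $Z_f=-\frac12(3R_f+s)$, and a clean symbol $\infty_s$ gives $R_f=2Q_f-s$. Two different values of $s$ make the left side invariant under a nonzero translation, so it is empty by \eqref{eq:T}, and so is the set on the right. This proves (b) and (c).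

A finite row meets both finite and infinite lines and gives no such equation between sets. For (d) we add up the finite symbols instead. Let $x$ be a clean finite row of $M$. Each column $\infty_s\in Q_\infty$ holds $-(3x+s)/2$. Each $\infty_s\in Z_\infty$ stands in column $(x+s)/2$, which lies in $Q_f$ by closure. Every other column $y\in Q_f$ holds $-x-y$. Therefore
\[
\sum_{z\in Z_f}z=-\sum_{\infty_s\in Q_\infty}\frac{3x+s}2-\sum_{y\in Q_f}(x+y)+\sum_{\infty_s\in Z_\infty}\Bigl(x+\frac{x+s}2\Bigr).
\]
The coefficient of $x$ on the right is $-\frac32b-(k-b)+\frac32c=-\frac12(2k+b-3c)$, and the remaining terms depend only on $M$. Subtracting the identities for two rows $x\neq x'$ gives the first congruence. In a clean finite column $y$ of $M$, each row $\infty_s\in R_\infty$ holds $s-3y$, each $\infty_s\in Z_\infty$ stands in row $2y-s\in R_f$, and every other row $x\in R_f$ holds $-x-y$. Therefore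
\[
\sum_{z\in Z_f}z=\sum_{\infty_s\in R_\infty}(s-3y)-\sum_{x\in R_f}(x+y)+\sum_{\infty_s\in Z_\infty}\bigl((2y-s)+y\bigr),
\]
the coefficient of $y$ is $-3a-(k-a)+3c=-(k+2a-3c)$, and the second congruence follows in the same way.
\end{proof}

The intercalate on rows $0,1$ and columns $4,\infty$ in Example~\ref{ex:five} has $k=2$, $b=1$, $c=0$, so $2k+b-3c=5=p$. For large $p$ the two congruences together exclude such a coincidence.

\begin{lemma}\label{lem:integer}
Let $M$ be a proper subsquare of $L_0$ or $L$ with $a,b,c\le3$ and with two clean finite rows. Then $2k+b=3c$ in $\mathbb Z$.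
\end{lemma}

\begin{proof}
The integer $2k+b-3c$ is divisible by $p$ and lies in $[-5,n+3]\subset(-p,2p)$, so it is $0$ or $p$. Suppose it is $p$. Then $k\ge(p-3)/2$. At most two finite columns are not clean, so $M$ has at least $k-5\ge2$ clean finite columns, and $p\mid k+2a-3c$. But $0<k-9\le k+2a-3c\le k+6\le(p+r)/2+6<p$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:L0}
Every proper subsquare $M$ of $L_0$ is the whole corner or a proper subsquare of the copy of $K$ in the corner.
\end{lemma}

\begin{proof}
If $a\ge2$, then $Q_f=Z_f=\emptyset$ by Lemma~\ref{lem:clean}(b). A finite row has finite symbols in infinite columns, so $R_f=\emptyset$ as well, and $M$ lies in the corner, as claimed.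

Let $a\le1$. Then $R_f\ne\emptyset$, so $b,c\le1$ by Lemma~\ref{lem:clean}(c). If $|R_f|\ge2$, Lemma~\ref{lem:integer} gives $4\le2k+b=3c\le3$, which is absurd. So $k=2$, $a=1$ and $|R_f|=1$, and $b=c$ by Lemma~\ref{lem:clean}(a). If $b=c=0$, then $M$ has two finite columns, and Lemma~\ref{lem:clean}(d) gives $p\mid4$. If $b=c=1$, then $M$ is an intercalate containing a corner cell and a finite row, which Lemma~\ref{lem:cornerint} and (K3) exclude.
\end{proof}

This settles the subsquares of $L$ that contain no changed cell. Those with a changed cell are treated in the next two sections.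

\section{Intercalates through a changed cell}\label{sec:int}

The symmetry of $L_0$ is gone, so we test each changed cell against each other row. Every test reduces either to a linear equation in one unknown, whose solution violates a condition of membership in $S$, or to a statement about $K$ that contradicts (K1) or (K2).

\begin{lemma}\label{lem:int}
The intercalate $I$ of \eqref{eq:I} is the only intercalate of $L$ that contains a changed cell.
\end{lemma}

\begin{proof}
Such an intercalate contains one of the rows $0,\infty_0$, and not both, by Lemma~\ref{lem:cycle}. So it contains a changed cell $(\varrho_0,\kappa)$ with $\varrho_0\in\{0,\infty_0\}$ and $\kappa\in\{m,\infty_{6m}\}$, and its second row $\varrho$ is clean: a finite row $x\neq0$ or a row $\infty_s$ with $s\ne0$. Let $\sigma$ and $\kappa'$ be as in the test \eqref{eq:test}.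

For a finite row $x\ne0$ put $q=2m-x$, so $q\ne2m$. Then $L(x,m)=\infty_q$ if $q\in S$, and $L(x,m)=-x-m=q-3m$ otherwise. Also $L(x,\infty_{6m})=-(3x+6m)/2=\frac32q-6m$. The symbol $-3m$ would stand in column $3m-x=q+m$ of the cyclic square, and $2(q+m)-x=3q$; so row $x$ holds $-3m$ in column $q+m$ if $3q\notin S$, and in column $\infty_{3q}$ if $3q\in S$. Row $\infty_s$ holds $-3m$ in column $m+s/3$. The eight cases are:
\[
\begin{array}{c|cccc|cc}
 &\varrho_0&\kappa&\sigma&\varrho&L(\varrho,\kappa)&\kappa'\\\hline
1&0&m&-3m&x&\infty_q\text{ or }q-3m&q+m\text{ or }\infty_{3q}\\
2&0&\infty_{6m}&\infty_{2\bar m}&x&\frac32q-6m&x/2+\bar m\\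
3&0&m&-3m&\infty_s&s-3m&m+s/3\\
4&0&\infty_{6m}&\infty_{2\bar m}&\infty_s&\infty_{K(s,6m)}&\infty_\beta,\ K(s,\beta)=2\bar m\\
5&\infty_0&m&\infty_{2m}&x&\infty_q\text{ or }q-3m&x/2+m\\
6&\infty_0&\infty_{6m}&-3m&x&\frac32q-6m&q+m\text{ or }\infty_{3q}\\
7&\infty_0&m&\infty_{2m}&\infty_s&s-3m&\infty_\beta,\ K(s,\beta)=2m\\
8&\infty_0&\infty_{6m}&-3m&\infty_s&\infty_{K(s,6m)}&m+s/3
\end{array}
\]
Case 2 is Lemma~\ref{lem:new} and gives $I$. We show that the test fails in the other seven.

\emph{Case 1.} There are four subcases.
\begin{itemize}
\item $q\notin S$, $3q\notin S$. The test is $L(0,q+m)=q-3m$, and $q+m\ne m$ since $0\in S$. If $q+m=\bar m$, it reads $-3\bar m=\bar m-4m$, so $4m=4\bar m$, which is false. Otherwise the cell $(0,q+m)$ is unchanged with a finite entry, so $-(q+m)=q-3m$ and $q=m$. But $m=1$ gives $3q=3\in S$, and $m=2$ gives $q=2\in S$.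
\item $q\notin S$, $3q\in S$. The test is $L(0,\infty_{3q})=q-3m$. The entry is finite, so the cell is unchanged and $-\frac32q=q-3m$, that is $5q=6m$. Then $3q\in S$ satisfies $5\cdot3q=18m\in\{18,36\}$, contrary to Lemma~\ref{lem:S}(b).
\item $q\in S$, $3q\notin S$. The test is $L(0,q+m)=\infty_q$. The cells $(0,1)$ and $(0,2)$ hold finite symbols, so the cell is unchanged and $2(q+m)=q$. Then $q=-2m\in\{-2,-4\}$, contrary to Lemma~\ref{lem:S}(b).
\item $q\in S$, $3q\in S$. The test is $L(0,\infty_{3q})=\infty_q$. By (R1), either $3q=6$, where $q=2$ but the entry is $\infty_4$, or $3q=12$, where $q=4$ but the entry is $\infty_2$.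
\end{itemize}

\emph{Case 3.} Put $y=m+s/3\ne m$. The test is $L(0,y)=s-3m$. If $y=\bar m$, then $s=3\bar m-3m$ and the test reads $-3\bar m=3\bar m-6m$, so $6m=6\bar m$, which is false. Otherwise the test requires $2y\notin S$ and $-m-s/3=s-3m$. The equation gives $2s=3m$, hence $2y=2m+m=3m\in\{3,6\}\subset S$.

\emph{Case 4.} The test is $L(0,\infty_\beta)=\infty_{K(s,6m)}$ with $\beta\ne6m$. By (R1), $\beta=6\bar m$, where row $0$ holds $\infty_{2m}$. So $K(s,6m)=2m$ and $K(s,6\bar m)=2\bar m$. Together with $K(0,6m)=2\bar m$ and $K(0,6\bar m)=2m$ this is an intercalate of $K$ that meets row $0$, contrary to (K1).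

\emph{Case 5.} Put $y=x/2+m\neq m$. The test is $L(\infty_0,y)=L(x,m)$. If $y=\bar m$, then $x=2\bar m-2m$, the left side is $\infty_{2\bar m}$, and the test requires $q=2\bar m$; since $q=4m-2\bar m$, this gives $4m=4\bar m$, which is false. Otherwise the left side is $-3y$, and the test requires $q\notin S$ and $-\frac32x-3m=-x-m$. Then $x=-4m$ and $q=6m\in S$.

\emph{Case 6.} The test requires a finite entry $L(\infty_0,\kappa')=\frac32q-6m$. If $3q\notin S$, then $\kappa'=q+m$ is not $1$ or $2$, where the entries are infinite, so $-3(q+m)=\frac32q-6m$. This gives $3q=2m\in S$. If $3q\in S$, then $3q\in\{6,12\}$ by (R3), and $q\ne2m$ forces $q=2\bar m$. The test reads $-3\bar m=3\bar m-6m$, which is false.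

\emph{Case 7.} The test requires a finite entry in $(\infty_0,\infty_\beta)$ with $\beta\in S$. By (R3), $\beta=6\mu$ with $\mu\in\{1,2\}$, and $-3\mu=s-3m$. As $s\ne0$, we have $\mu=\bar m$. Then $K(s,6\bar m)=2m=K(0,6\bar m)$, a repetition in a column of $K$.

\emph{Case 8.} The test requires an infinite entry in row $\infty_0$ and the finite column $m+s/3\ne m$. By (R2) this column is $\bar m$ and the entry is $\infty_{2\bar m}$. Then $K(s,6m)=2\bar m=K(0,6m)$, again a repetition in a column of $K$.
\end{proof}

Case 4 shows what fails without (K1): an intercalate of $K$ on rows $0,s$ and columns $6,12$ reappears in $L$ on rows $0,\infty_s$ and columns $\infty_6,\infty_{12}$.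

\section{Larger subsquares through a changed cell}\label{sec:larger}

Only a bounded number of lines are not clean, so Lemma~\ref{lem:clean} bounds $a,b,c$, and Lemma~\ref{lem:integer} then bounds $k$. What remains are a few configurations of orders $3$ and $4$. For order $3$ we use that two rows of a subsquare differ in every column, so that the map from the symbols of one row to those of the other is a permutation without fixed points; on three symbols this is a $3$-cycle. Hence the rows of a subsquare of order $3$ are the three cyclic shifts of any one of them.

\begin{lemma}\label{lem:larger}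
No proper subsquare of $L$ of order $k\ge3$ contains a changed cell.
\end{lemma}

\begin{proof}
Suppose $M$ is such a subsquare. It contains row $0$ or row $\infty_0$.

\medskip\noindent\emph{Step 1: $M$ contains at most one row $\infty_s$ with $s\neq0$.} Otherwise all columns and symbols of $M$ are infinite, by Lemma~\ref{lem:clean}(b). A finite row $x\ne0$ has finite symbols in infinite columns, so it is not in $M$. If $0\in R$, then $Q\subset\{\infty_6,\infty_{12}\}$ by (R1), contrary to $k\ge3$. So all lines of $M$ are infinite. But the changed cells in an infinite row and an infinite column hold finite symbols, so $M$ has no changed cell.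

\medskip\noindent\emph{Step 2: bounds.} By Step 1, $a\le2$, so $R_f\ne\emptyset$. By Lemma~\ref{lem:clean}(c), $M$ has at most one clean infinite column and at most one clean infinite symbol. Only two infinite columns and two infinite symbols are not clean, so $b\le3$ and $c\le3$. Let $X=R_f\setminus\{0\}$ be the set of clean finite rows of $M$. In a row $x\in X$ the $c$ infinite symbols of $M$ stand in finite columns, so
\begin{equation}\label{eq:bc}
b+c\le k\qquad\text{if }X\ne\emptyset .
\end{equation}

\medskip\noindent\emph{Step 3: the case $|X|\ge2$.} Lemma~\ref{lem:integer} gives $2k+b=3c\le9$, so $(k,b,c)$ is $(3,3,3)$, $(4,1,3)$ or $(3,0,2)$. The first contradicts \eqref{eq:bc}. In the second, each row of $X$ has the three infinite symbols in the three finite columns, so it has the only finite symbol of $M$ in the only infinite column; two rows cannot both do this. In the third, all columns of $M$ are finite, and $R$ consists of two rows of $X$ and one of $0,\infty_0$.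

Suppose $0\in R$. Then all rows and columns of $M$ are finite. The changed cells $(0,1)$ and $(0,2)$ hold finite symbols, so every occurrence in $M$ of the two infinite symbols $\infty_s,\infty_{s'}$ is a triple of type B. Hence $R=2Q-s=2Q-s'$, contrary to \eqref{eq:T}.

Suppose $\infty_0\in R$. Row $\infty_0$ has two infinite symbols in finite columns, so $Q=\{1,2,y\}$ by (R2), and for some $x,x'\in X$ and some finite $z$ the subsquare is
\[
\begin{array}{c|ccc}
 &1&2&y\\\hline
\infty_0&\infty_2&\infty_4&z\\
x&\infty_4&z&\infty_2\\
x'&z&\infty_2&\infty_4
\end{array}
\]
Row $x$ gives $2-x=4$ and $2y-x=2$, so $y=0$. Row $x'$ gives $4-x'=2$ and $2y-x'=4$, so $y=3$. This is a contradiction.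

\medskip\noindent\emph{Step 4: the case $|X|\le1$ with $0,\infty_0\in R$.} Besides $0$ and $\infty_0$, the set $R$ contains at most one row $x\in X$ and at most one row $\infty_s$ with $s\ne0$, so $k\le4$. By Lemma~\ref{lem:cycle}, $k=4$, both further rows are present, and $Q=\{1,2,\infty_6,\infty_{12}\}$. Row $0$ gives $Z_f=\{-3,-6\}$, while row $\infty_s$ holds $s-3$ and $s-6$ in columns $1$ and $2$. So $Z_f+s=Z_f$, contrary to \eqref{eq:T}.

\medskip In the remaining cases $|X|\le1$ and $R$ contains exactly one of $0,\infty_0$. Then $k=3$ and $R$ consists of this row, a row $x\in X$ and a row $\infty_s$ with $s\neq0$. The clean row $\infty_s$ gives $b=c$, and \eqref{eq:bc} gives $b=c\le1$.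

\medskip\noindent\emph{Step 5: $R=\{x,0,\infty_s\}$.} Let $b=c=0$. In a column $y\in Q$, row $x$ holds $z=-x-y$ and row $\infty_s$ holds $s-3y=3z+3x+s$. So the affine map $\theta(z)=3z+3x+s$ restricts to a $3$-cycle on $Z$. Then $\theta^3$ is an affine map of slope $27$ with two distinct fixed points, so $p\mid26$, a contradiction.

Let $b=c=1$, with $Q_\infty=\{\infty_q\}$ and $Z_\infty=\{\infty_\tau\}$. Row $\infty_s$ holds $\infty_\tau$ in column $\infty_q$. Let $y_1$ be the finite column in which row $x$ holds $\infty_\tau$, and $y_2$ the other finite column. Then $M$ is
\[
\begin{array}{c|ccc}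
 &\infty_q&y_1&y_2\\\hline
\infty_s&\infty_\tau&z_1&z_2\\
x&z_2&\infty_\tau&z_1\\
0&z_1&z_2&\infty_\tau
\end{array}
\]
By \eqref{eq:changed}, the cell $(0,\infty_q)$ is unchanged because its entry is finite, and the cell $(0,y_2)$ is unchanged because its entry is infinite; thus $\tau=2y_2$. The changed cell of $M$ is therefore $(0,y_1)$, so $y_1=m$ and $z_2=-3m$ for some $m\in\{1,2\}$. Row $\infty_s$ gives $z_1=s-3m$ and $s-3y_2=-3m$, so $z_1=3y_2-6m$. Row $x$ gives $2m-x=\tau=2y_2$ and $z_1=-x-y_2=y_2-2m$. Comparing, $y_2=2m$, $z_1=0$ and $x=-2m$. Now the cell $(0,\infty_q)$ gives $-q/2=z_1=0$, while the cell $(x,\infty_q)$ gives $q=-3x-2z_2=12m\ne0$. This is a contradiction.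

\medskip\noindent\emph{Step 6: $R=\{x,\infty_0,\infty_s\}$.} Here $a=2$. Every changed cell in row $\infty_0$ has an infinite column or an infinite symbol, so $b=c=1$. By Lemma~\ref{lem:clean}(a), a clean infinite column would give $a=c$ and a clean infinite symbol would give $a=b$. So $Q_\infty=\{\infty_{6m}\}$ for some $m\in\{1,2\}$, and $Z_\infty=\{\infty_\tau\}$ with $\tau\in\{2,4\}$. Row $\infty_s$ holds $\infty_\tau$ in column $\infty_{6m}$, so $\tau=K(s,6m)\ne K(0,6m)=2\bar m$, and $\tau=2m$. Row $\infty_0$ holds $\infty_{2m}$ in column $m$, so $Q=\{\infty_{6m},m,y\}$ with $y$ finite. The entry of row $\infty_0$ in column $y$ is finite, so $y\neq\bar m$ and the entry is $-3y$; its entry in column $\infty_{6m}$ is $-3m$. Thus $Z_f=\{-3m,-3y\}$, while row $\infty_s$ gives $Z_f=\{s-3m,s-3y\}$. This contradicts \eqref{eq:T}.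
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
The square $L$ has order $p+r$, and its corner is a copy of $K'$ in which the two entries at $(\infty_0,\infty_6)$ and $(\infty_0,\infty_{12})$ are changed. By (K1), every proper subsquare of the copy of $K$ avoids row $\infty_0$, so it is a subsquare of $L$. Conversely, let $M$ be a proper subsquare of $L$. If $M$ contains no changed cell, it is a proper subsquare of $L_0$, and it is not the whole corner, which contains changed cells; by Lemma~\ref{lem:L0} it is a proper subsquare of the copy of $K$. If $M$ contains a changed cell, then $M=I$ by Lemmas~\ref{lem:int} and~\ref{lem:larger}. The intercalate $I$ has finite rows, so it is not a subsquare of the corner.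
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
L.~D. Andersen and E.~Mendelsohn, \emph{A direct construction for Latin squares without proper subsquares}, Ann. Discrete Math. \textbf{15} (1982).

\bibitem{Auto}
\emph{Autoparatopisms of Latin Squares}, \texttt{https://bridges.monash.edu/ndownloader/files/16443710}.

\bibitem{Huxley}
M.~N. Huxley, Invent. Math. \textbf{15} (1972).

\bibitem{Ingham}
A.~E. Ingham, Quart. J. Math. \textbf{8} (1937).

\end{thebibliography}
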